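# Nash germs become polynomials in Nash coordinates

## 1. The theorem and what it says

**Theorem A.** Let $k$ be a field of characteristic $0$. Let $\mathcal O_n$ be either the ring $\mathbf K\{x_1,\dots,x_n\}$ of convergent power series, with $k=\mathbf K\in\{\mathbf R,\mathbf C\}$, or the ring $k[[x_1,\dots,x_n]]$, with $k$ arbitrary. Let $f\in\mathcal O_n$ be algebraic over $k(x)=k(x_1,\dots,x_n)$, with $f(0)=0$. Then there are a polynomial $p\in k[X_1,\dots,X_n]$ with $p(0)=0$ and elements $\sigma_1,\dots,\sigma_n\in\mathcal O_n$ that vanish at $0$, are algebraic over $k(x)$ and have invertible Jacobian matrix at $0$, such that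
$$f=p(\sigma_1,\dots,\sigma_n).$$
In particular, for $\mathbf K=\mathbf R$ and for $\mathbf K=\mathbf C$, and for every $n\ge1$, every Nash germ $(\mathbf K^n,0)\to(\mathbf K,0)$ is $C^\omega$-equivalent to a polynomial.

Let us unpack the last sentence. A $\mathbf K$-analytic germ is a real-analytic germ if $\mathbf K=\mathbf R$ and a holomorphic germ if $\mathbf K=\mathbf C$; it is the same thing as a convergent power series. A germ $f:(\mathbf K^n,0)\to(\mathbf K,0)$ is a *Nash germ* if $P(x,f(x))\equiv0$ for some polynomial $P(X,Y)\not\equiv0$ over $\mathbf K$. Such a $P$ must involve $Y$, since a polynomial in $x$ alone that vanishes near $0$ is zero. So "Nash" means "algebraic over $\mathbf K(x)$". Two germs $f,g$ are *$C^\omega$-equivalent* if $f=g\circ\sigma$ with $\sigma:(\mathbf K^n,0)\to(\mathbf K^n,0)$ an analytic diffeomorphism germ with analytic inverse. The question is whether an analytic change of coordinates can turn every algebraic germ into a polynomial. The answer is yes, and the change of coordinates can itself be chosen algebraic.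

For example, $\sqrt{1+x}-1$ is Nash, because $(Y+1)^2-1-x$ kills it. The germ $e^x-1$ is not Nash: from a relation $\sum_{i\le d}p_i(x)e^{ix}=0$ with $p_d\ne0$, which then holds on all of $\mathbf R$, division by $e^{dx}$ would give $p_d(x)\to0$ as $x\to+\infty$ (if $\mathbf K=\mathbf C$, this is read for complex coefficients and real $x$), which is impossible for a nonzero polynomial.

Some hypothesis on $f$ is needed. R. Pellikaan showed that the germ $f(x,y,z)=xyz(x^4+y^4+x^3yz+x^2y^3z)e^{z}$ on $(\mathbf K^3,0)$ is not analytically equivalent to a polynomial.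

## 2. The ring of Nash germs

We use these standard facts about $\mathcal O_n$: it is a local unique factorization domain contained in $k[[x]]$, and the inverse and implicit function theorems and the Weierstrass preparation and division theorems hold in it. Both choices of $\mathcal O_n$ are treated at once, and in both we call the elements germs. We write $\mathfrak m$ for the ideal of germs vanishing at $0$, $f_i=\partial f/\partial x_i$, $J(f)=(f_1,\dots,f_n)$, and $\bar k$ for an algebraic closure of $k$. Since $\operatorname{char}k=0$, the field $k$ is infinite.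

**Definition.** $\mathcal N_n$ is the set of $f\in\mathcal O_n$ that are algebraic over $k(x)$; its elements are called Nash germs. *Nash coordinates* are $u_1,\dots,u_n\in\mathcal N_n\cap\mathfrak m$ with invertible Jacobian at $0$; the map $u=(u_1,\dots,u_n)$ is then a *Nash diffeomorphism germ*.

For instance $(x,\ t+\sqrt{1+x}-1)$ are Nash coordinates in the variables $(x,t)$. Theorem A says that $f=p\circ\sigma$ with $\sigma$ a Nash diffeomorphism germ.

**(N0) Ring, quotients, derivatives.** $\mathcal N_n$ is the intersection of $\mathcal O_n$ with the algebraic closure of $k(x)$ in $\operatorname{Frac}\mathcal O_n$. So it is a ring, and a quotient of two Nash germs that lies in $\mathcal O_n$ is Nash. In particular a Nash germ with nonzero value at $0$ has a Nash inverse, so $\mathcal N_n$ is local with maximal ideal $\mathfrak m\cap\mathcal N_n$. It is stable under $\partial/\partial x_i$: if $P(x,Y)$ is a minimal polynomial of $f$ over $k(x)$, then differentiating $P(x,f)=0$ gives $P_{x_i}(x,f)+P_Y(x,f)f_i=0$, and $P_Y(x,f)\ne0$ by minimality and characteristic $0$.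

**(N1) Composition and inverses.** Let $u$ be Nash coordinates. A relation $P(u)=0$ composed with $u^{-1}$ gives $P=0$, so $u_1,\dots,u_n$ are algebraically independent over $k$. Since $k(x,u)$ is algebraic over $k(x)$, it has transcendence degree $n$, and so it is algebraic over $k(u)$ too. Hence "algebraic over $k(x)$" and "algebraic over $k(u)$" mean the same. Two consequences follow. First, $u^{-1}$ is Nash: $x_i$ is algebraic over $k(u)$, and a relation $P(u,x_i)=0$ with $P\ne0$, composed with $u^{-1}$, reads $P(x,(u^{-1})_i)=0$. Second, if $g$ is Nash, so is $g\circ u$: from $P(x,g)=0$ we get $P(u,g\circ u)=0$, and $P(u,Y)\neq0$ because the $u_i$ are algebraically independent; so $g\circ u$ is algebraic over $k(u)$.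

**(N2) Substitution and implicit functions.** If $g(x,z)$ is Nash, so is $g(x,0)$. To see this, treat one variable $z_i$ at a time. In a nonzero relation $P(x,z,Y)$ for $g$, divide by the highest power of $z_i$ that divides $P$, then set $z_i=0$; the result is a nonzero relation. Next, let $R(x,u)$ be Nash and let $\varphi(x,v)$ be a vector of Nash germs with $\varphi(0)=0$. Then $R(x,\varphi(x,v))$ is Nash: compose $R$, viewed as a germ in $(x,v,u)$, with the Nash diffeomorphism $(x,v,u')\mapsto(x,v,u'+\varphi(x,v))$ and put $u'=0$. Finally, let $\Phi(x,v)=0$ be a Nash system with $\Phi(0,0)=0$ and $\partial\Phi/\partial v(0,0)$ invertible. Its solution $v(x)$ with $v(0)=0$ is Nash, since it is the $v$-component, at the point $(x,0)$, of the inverse of the Nash diffeomorphism $(x,v)\mapsto(x,\Phi(x,v))$.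

## 3. Germs that can be treated by hand, and determinacy modulo $\mathfrak mJ(f)^2$

*One variable.* Let $0\ne f\in\mathcal N_1$, $f(0)=0$. Then $f=x^d\varepsilon$ with $d\ge1$ and $\varepsilon$ a Nash germ, $c:=\varepsilon(0)\ne0$. By the implicit function theorem there is a unique $r\in\mathcal O_1$ with $r(0)=1$ and $r^d=\varepsilon/c$, and $r$ is Nash. So $f=c\,\sigma^d$ with the Nash coordinate $\sigma=xr$.

*No critical point.* If $f_i(0)\ne0$ for some $i$, then $f$ and the $x_j$ with $j\ne i$ form Nash coordinates, and $f=X_1\circ\sigma$ with $\sigma=(f,(x_j)_{j\ne i})$.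

At a critical point we need to know how much of $f$ matters. The next lemma says that changes in $\mathfrak mJ(f)^2$ do not matter.

**Lemma 1.** Let $f\in\mathcal O_n$ with $f_i(0)=0$ for all $i$, and let $g\in\mathfrak mJ(f)^2$. Then $f+g=f\circ\sigma$ for a diffeomorphism germ $\sigma$. If $f$ is Nash and $g\in\mathfrak mJ(f)^2$ computed in $\mathcal N_n$, then $\sigma$ can be chosen Nash.

*Proof.* We look for $\sigma(x)=x+u(x)$ with $u$ a combination of the $f_i$, so that the Taylor expansion of $f(x+u)$ becomes visibly quadratic in the $f_i$.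

**Step 1: a Taylor formula with Nash remainder.** We want
$$f(x+u)=f(x)+\sum_if_i(x)u_i+\sum_{k,l}u_ku_lR_{kl}(x,u)\tag{1}$$
with $R_{kl}$ in $\mathcal O_{2n}$, and Nash if $f$ is. Let $G(x,u)=f(x+u)-f(x)-\sum_if_i(x)u_i$. All its monomials have $u$-degree at least $2$. If $f$ is Nash, then $G$ is Nash, because $f(x+u)$ is the composite of $f$ with part of the diffeomorphism $(x,u)\mapsto(x+u,u)$. Since $G(x,0)=0$, telescoping gives $G=\sum_ku_kG_k$ with
$$G_k=\frac{G(x,0,\dots,0,u_k,u_{k+1},\dots,u_n)-G(x,0,\dots,0,0,u_{k+1},\dots,u_n)}{u_k}.$$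
The numerator vanishes for $u_k=0$, so $G_k$ is a germ; in the Nash case it is Nash by (N2) and (N0). All monomials of $G_k$ have $u$-degree at least $1$, so the same telescoping applies to $G_k$ and gives $G_k=\sum_lu_lR_{kl}$.

**Step 2: turning the problem into an implicit equation.** Write $g=\sum_{i,j}g_{ij}f_if_j$ with $g_{ij}\in\mathfrak m$, Nash in the Nash case. Substitute $u_k=\sum_if_iv_{ki}$ with new unknowns $v_{ki}$ into (1):
$$f(x+u)-f(x)=\sum_{i,j}f_if_j\Bigl(v_{ij}+\sum_{k,l}v_{ki}v_{lj}R_{kl}(x,u)\Bigr).$$
So it is enough to solve, for all $i,j$,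
$$v_{ij}+\sum_{k,l}v_{ki}v_{lj}R_{kl}\Bigl(x,\bigl(\textstyle\sum_sf_s(x)v_{rs}\bigr)_r\Bigr)-g_{ij}(x)=0 .$$

**Step 3: solving it.** At $(x,v)=(0,0)$ these equations hold, since $g_{ij}(0)=0$. Their $v$-derivative there is the identity, since the second term is of order at least $2$ in $v$. So there is a solution $v(x)$ with $v(0)=0$, Nash in the Nash case by (N2). Put $\sigma(x)=x+u(x)$; then $f\circ\sigma=f+\sum g_{ij}f_if_j=f+g$. As $f_s(0)=0$ and $v(0)=0$, the germ $u$ vanishes to order at least $2$, so $d\sigma(0)=\mathrm{id}$ and $\sigma$ is a diffeomorphism germ. $\square$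

*Isolated critical points.* Suppose $f(0)=0$, $f$ is critical at $0$ and $J(f)\supset\mathfrak m^e$ for some $e\geq 1$. Then $\mathfrak mJ(f)^2\supset\mathfrak m^{2e+1}$. If $p$ is the Taylor polynomial of $f$ of degree $2e$, then $p-f\in\mathfrak m^{2e+1}$, and Lemma 1 gives $p=f\circ\sigma$. So truncation settles this case for every germ $f$, Nash or not. With a nondegenerate Hessian, $J(f)=\mathfrak m$ and $f$ is equivalent to its quadratic part.

## 4. The node, where truncation stops

The sensible first attempt is to truncate in general: find a polynomial $p$ with $f-p\in\mathfrak mJ(f)^2$. Truncation makes $f-p$ lie in a high power of $\mathfrak m$, and this is useless when $\mathfrak mJ(f)^2$ contains no power of $\mathfrak m$. One may then hope for a cleverer polynomial. In fixed coordinates even that can fail.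

**Example 1.** In variables $(x,t)$ let $s=\sqrt{1+x}$ with $s(0)=1$, let $a=xs$, and let $f=(t-a)^2$. Then $f_t=2(t-a)$ and $f_x=-2a'(t-a)$, so $J(f)=(t-a)$ and $\mathfrak mJ(f)^2=\mathfrak m(t-a)^2$. This ideal contains no power of $\mathfrak m$, because $x^N$ is not divisible by $t-a$: putting $t=a$ leaves $x^N\neq0$.

Suppose a polynomial $p(x,t)$ satisfies $f-p\in\mathfrak m(t-a)^2$. Then $p=(t-a)^2\cdot\text{unit}$, so $p(x,a(x))=0$. The minimal polynomial of $a$ over $k(x)$ is $t^2-x^2(1+x)$, which is irreducible because $1+x$ is not a square in $k(x)$. By Gauss's lemma it divides $p$ in $k[x,t]$. But $t^2-x^2(1+x)=(t-a)(t+a)$ in $\mathcal O_2$, so the prime $t+a$ divides $(t-a)^2\cdot\text{unit}$. Then $t+a$ and $t-a$ are associated, and setting $t=a$ gives $2a=0$, a contradiction. So no polynomial in $x,t$ works.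

The reason is geometric. The curve $t=a$ is one branch of the nodal cubic $t^2=x^2(1+x)$ at its node. A polynomial that vanishes on one branch vanishes on the conjugate branch $t=-a$ as well, and this branch also passes through the origin.

The way out is to move the conjugate branch away. Use the coordinate $w=t+s$. On the branch $t=a=xs$ we have $w=(1+x)s$, so $w^2=(1+x)^3$; over $x=0$ this curve has the two points $w=1$ and $w=-1$. The conjugate sheet, on which $s$ is replaced by $-s$, is now far from our point $w=1$. Indeed
$$\tfrac14\bigl(w^2-(1+x)^3\bigr)^2=\bigl(w-(1+x)s\bigr)^2\Bigl(\frac{w+(1+x)s}2\Bigr)^2=(t-a)^2\Bigl(\frac{t+(2+x)s}{2}\Bigr)^2,$$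
and the last factor has value $1$ at $0$. So $\tfrac14(w^2-(1+x)^3)^2-f\in\mathfrak m(t-a)^2$, and the left-hand polynomial is a polynomial in the Nash coordinates $(x,w-1)$. (Here one could also use the coordinates $(x,t-a)$; the shear by $s$ is the version that we shall be able to do in general.)

## 5. Theorem A from one statement modulo a hypersurface

The example suggests that both the polynomial and the coordinates should be chosen, and that congruence modulo a single nonzero $h_0\in\mathfrak mJ(f)^2$ is all we need.

**Proposition 5.** Let $0\ne h_0\in\mathcal N_n$ and $F_1,\dots,F_r\in\mathcal N_n$. There are Nash coordinates $w=(w_1,\dots,w_n)$ and polynomials $p_1,\dots,p_r\in k[W_1,\dots,W_n]$ with $F_j-p_j(w)\in h_0\mathcal N_n$ for all $j$.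

*Proof of Theorem A, given Proposition 5.* If $f=0$, take $p=0$, $\sigma=\mathrm{id}$. If some $f_i(0)\ne0$, use Section 3. Otherwise $f$ is nonconstant and critical at $0$; as the characteristic is $0$, some $f_i\ne0$. Put $h_0=x_1f_i^2$, a nonzero element of $\mathfrak mJ(f)^2$ computed in $\mathcal N_n$. By Proposition 5 with $r=1$, $F_1=f$, there are a Nash diffeomorphism germ $\tau=w$ and a polynomial $p$ with
$$p\circ\tau=f+g,\qquad g\in h_0\mathcal N_n\subset\mathfrak mJ(f)^2 .$$
In particular $p(0)=f(0)+g(0)=0$. By Lemma 1, $f+g=f\circ\rho$ with $\rho$ a Nash diffeomorphism germ. Hence $f=p\circ(\tau\circ\rho^{-1})$, and $\tau\circ\rho^{-1}$ is a Nash diffeomorphism germ by (N1). For $k=\mathbf R$ or $\mathbf C$ this is the $C^\omega$-equivalence claimed. $\blacksquare$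

It remains to prove Proposition 5. Why should it hold? By Weierstrass, working modulo $h_0$ means working in a finite algebra over germs in $n-1$ variables. We shall replace this algebra by a finitely generated one, $C$, that is finite over a polynomial ring $k[u_1,\dots,u_{n-1}]$. We have $n$ coordinates to spend; $n-1$ of them are the $u_i$, and the last one should generate $C$ over $k[u]$, at least near the origin. This is a primitive element problem, and the shear of Example 1 is its solution. The three preparations are: Weierstrass for Nash germs (Section 6), a finitely generated algebra that contains the given Nash germs (Section 7), and a good projection $u$ (Section 8).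

## 6. Weierstrass preparation and division with Nash coefficients

Recall that $h_0\in\mathcal O_n$ is regular in $x_n$ of order $d$ if $h_0(0,x_n)=x_n^d\cdot\text{unit}$. Preparation gives $h_0=Uh$ with $U$ a unit and $h$ monic of degree $d$ in $x_n$ over $\mathcal O_{n-1}$, with lower coefficients in $\mathfrak m$. Division gives unique $Q$ and $R$ with $F=Qh+R$ and $R\in\mathcal O_{n-1}[x_n]$ of degree less than $d$. If $h=x_n-a(x')$, the remainder is $F(x',a(x'))$; for Nash $F$ and $a$ it is Nash by (N2). The lemma says that the same is true in every degree.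

**Lemma 2.** Let $n\ge2$, $x'=(x_1,\dots,x_{n-1})$, and let $h_0\in\mathcal N_n$ be regular in $x_n$ of order $d\ge1$. Then $h_0=Uh$ with $U\in\mathcal N_n$ a unit and $h=x_n^d+\sum_{i=1}^db_ix_n^{d-i}$, $b_i\in\mathcal N_{n-1}$. Every $F\in\mathcal N_n$ can be written $F=Qh+\sum_{i<d}a_ix_n^i$ with $a_i\in\mathcal N_{n-1}$, $Q\in\mathcal N_n$.

*Proof.* Apply the Weierstrass theorems in $\mathcal O_n$. If the $b_i$ and $a_i$ are algebraic over $k(x')$, then $U=h_0/h$ and $Q=(F-\sum a_ix_n^i)/h$ are Nash by (N0). So only the $b_i$ and $a_i$ matter. Let $L$ be an algebraic closure of $\operatorname{Frac}\mathcal O_{n-1}$ and $M\subset L$ the algebraic closure of $k(x')$ in $L$. Then $\mathcal O_{n-1}\cap M=\mathcal N_{n-1}$.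

**Step 1: the $b_i$ are in $M$.** We show that $h$ divides a nonzero polynomial. As $h_0\ne0$, we may divide a relation for $h_0$ by a power of $Y$ and get $P(x,h_0)=0$ with $P_0(x):=P(x,0)\ne0$. Then $P_0\in h_0\mathcal O_n=h\mathcal O_n$. Dividing $P_0\in k[x'][x_n]$ by the monic $h$ in $\mathcal O_{n-1}[x_n]$ is also a Weierstrass division, so by uniqueness the remainder is $0$ and $h$ divides $P_0$ in $\mathcal O_{n-1}[x_n]$. So all roots of $h$ in $L$ are roots of $0\ne P_0\in k[x'][x_n]$ and lie in $M$. The $b_i$, being symmetric functions of the roots up to sign, lie in $M$.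

**Step 2: evaluating germs at the roots of $h$.** Write $h=\prod_j(T-\xi_j)^{m_j}$ with distinct $\xi_j\in M$. By Weierstrass division $\mathcal O_n/(h)=\mathcal O_{n-1}[T]/(h(T))$ with $x_n\leftrightarrow T$. So there is an $\mathcal O_{n-1}$-algebra homomorphism
$$\mathrm{ev}_j:\mathcal O_n\to\mathcal O_n/(h)\to L,\qquad x_n\mapsto\xi_j .$$
We claim that $\mathrm{ev}_j(G)\in M$ for $G\in\mathcal N_n$. Choose $\sum_iP_i(x)G^i=0$ with $P_i\in k[x]$ not all zero and of gcd $1$ in $k[x]$. By Gauss they have gcd $1$ in $k(x')[x_n]$, so some combination $\sum A_iP_i$ with $A_i\in k(x')[x_n]$ equals $1$, and the $P_i(x',\xi_j)$ are not all $0$. Hence $\sum_iP_i(x',\xi_j)\,\mathrm{ev}_j(G)^i=0$ is a nontrivial equation over $M$, and $\mathrm{ev}_j(G)\in M$.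

**Step 3: the $a_i$ are in $M$.** Let $R(T)=\sum_{i<d}a_iT^i$ and $\partial_n=\partial/\partial x_n$. For $l<m_j$, Leibniz' rule gives $\mathrm{ev}_j(\partial_n^l(Qh))=0$, since $h^{(i)}(\xi_j)=0$ for $i<m_j$. So
$$R^{(l)}(\xi_j)=\mathrm{ev}_j(\partial_n^lF)\in M\qquad(l<m_j),$$
by Step 2 applied to $\partial_n^lF\in\mathcal N_n$. These are $\sum m_j=d$ linear conditions on $R$ with coefficients and right-hand sides in $M$. A polynomial of degree less than $d$ that satisfies the homogeneous conditions is divisible by $h$ (here characteristic $0$ is used) and so is $0$. Thus the $d\times d$ system is invertible, and its unique solution has coefficients in $M$. $\square$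

## 7. A finitely generated algebra with parameters $x_1,\dots,x_m$

We want to place finitely many Nash germs $c_i$ in a finitely generated algebra $B$ of Nash germs for which $x_1,\dots,x_m$ generate the maximal ideal at the origin. The naive choice $k[x,c_1,\dots,c_s]$ does not do this. With $c=x\sqrt{1+x}$, the ring $k[x,c]$ is the coordinate ring of the nodal cubic, and its maximal ideal at the node needs two generators. The integral closure contains $s=c/x=\sqrt{1+x}$, and $B=k[s]$ works: with $\mathfrak n=(s-1)$ we have $x=(s-1)(s+1)$, and $s+1\notin\mathfrak n$. So we shall take integral closures.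

**Lemma 3.** Let $m\ge1$, $c_1,\dots,c_s\in\mathcal N_m$. There is a finitely generated $k$-subalgebra $B\subset\mathcal N_m$ containing $k[x]$ and all $c_i$ such that, with $\mathfrak n=B\cap\mathfrak m$, we have $B/\mathfrak n=k$ and $\mathfrak nB_{\mathfrak n}=(x_1,\dots,x_m)B_{\mathfrak n}$.

*Proof.*

**Step 1: the integral closure.** Its purpose is to provide a normal local ring $S$. Let $E=k(x)(c_1,\dots,c_s)\subset\operatorname{Frac}\mathcal O_m$, a finite separable extension of $k(x)$, and let $B_0$ be the integral closure of $k[x]$ in $E$. It is a finite $k[x]$-module with fraction field $E$. As a UFD, $\mathcal O_m$ is integrally closed, so $B_0\subset\mathcal O_m$, and hence $B_0\subset\mathcal N_m$. Put $\mathfrak n_0=B_0\cap\mathfrak m$. From $k\subset B_0/\mathfrak n_0\subset\mathcal O_m/\mathfrak m=k$ we see that $\mathfrak n_0$ is maximal with residue field $k$. Let $S=(B_0)_{\mathfrak n_0}$; it is normal, and its elements lie in $\mathcal O_m$. All maximal ideals of a finitely generated domain of transcendence degree $m$ have height $m$, so $\dim S=m$.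

**Step 2: the completion of $S$ is $k[[x]]$.** Here we use Zariski's theorem on analytic normality (Zariski–Samuel, *Commutative Algebra* II, Ch. VIII, §13, Thm. 32): a normal local domain essentially of finite type over a field has a completion $\hat S$ that is a normal domain. We have $\dim\hat S=m$. The local inclusion $S\subset\mathcal O_m\subset k[[x]]$ induces $\hat S\to k[[x]]$, and the local inclusion $k[x]_{(x)}\subset S$ induces $k[[x]]\to\hat S$. The composite $k[[x]]\to\hat S\to k[[x]]$ is continuous and is the identity on $k[x]$, so it is the identity. Hence $\hat S\to k[[x]]$ is surjective. Its kernel is a prime ideal of the domain $\hat S$ whose quotient has dimension $m=\dim\hat S$, so it is $0$. Thus $\hat S=k[[x]]$, compatibly with the inclusions of $S$.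

**Step 3: descending to $S$.** The maximal ideal of $\hat S$ is $\mathfrak n_0\hat S=(x)\hat S$. As $S\to\hat S$ is faithfully flat, $I\hat S\cap S=I$ for every ideal $I$ of $S$; so $\mathfrak n_0S=(x)S$. Also $c_i\in S$: write $c_i=\beta_i/\gamma_i$ with $\beta_i,\gamma_i\in B_0$, $\gamma_i\ne0$. As $c_i\in\mathcal O_m\subset k[[x]]=\hat S$, we get $\beta_i=c_i\gamma_i\in\gamma_i\hat S\cap S=\gamma_iS$, that is, $c_i\in S$.

**Step 4: a finitely generated algebra.** Choose a common denominator $\gamma\in B_0\setminus\mathfrak n_0$, so that $\gamma c_i\in B_0$ for all $i$, and put $B=B_0[1/\gamma]$. As $\gamma(0)\ne0$, $\gamma$ is a unit of $\mathcal N_m$ and $B\subset\mathcal N_m$. It contains $k[x]$ and the $c_i$, it is finitely generated, $B/\mathfrak n=k$, and $B_{\mathfrak n}=S$. $\square$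

## 8. A linear projection with reduced fibre over the origin

The algebra $B$ need not be finite over $k[x]$, because of the denominator $\gamma$. We replace $x$ by other coordinates $u$ with three properties at once.

**Lemma 4.** Let $B,\mathfrak n$ be as in Lemma 3. There are $u_1,\dots,u_m\in\mathfrak n$ such that

(a) $B$ is finite over $k[u]$;

(b) $u_1,\dots,u_m$ are Nash coordinates;

(c) $(B/(u)B)\otimes_k\bar k\cong\bar k^{\,e}$ as a $\bar k$-algebra, for some $e$.

For $B=k[\sqrt{1+x}]=k[s]$ one may take $u=x$: $B$ is free over $k[x]$ with basis $1,s$, and $B/(x)=k[s]/(s^2-1)\cong k^2$.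

*Proof.*

**Step 1: the geometric picture.** Let $z_1,\dots,z_N\in\mathfrak n$ generate the $k$-algebra $B$ (subtract constants from any generators). An element of $B$ is a polynomial in $z$, and it lies in $\mathfrak n$ exactly if its constant term is $0$; so $\mathfrak n=(z)B$. Let $\bar B=B\otimes_k\bar k$. The maps $B\otimes_k\bar k\to k[[x]]\otimes_k\bar k\to\bar k[[x]]$ are injective, the first by flatness, the second by comparing coefficients with respect to a $k$-basis of $\bar k$. So $\bar B$ is a domain. It is integral over $B$, so $\dim\bar B=\dim B=m$. Via $z$ it is the coordinate ring of an irreducible closed variety $X\subset\bar k^N$ of dimension $m$, and $0\in X$ corresponds to $\bar{\mathfrak n}=\mathfrak n\otimes_k\bar k$.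

The variety $X$ is smooth at $0$. Indeed $\mathfrak n$ is finitely generated and $\mathfrak nB_{\mathfrak n}=(x)B_{\mathfrak n}$, so there is $s\in B\setminus\mathfrak n$ with $s\mathfrak n\subset(x)B$. As $\bar B/\bar{\mathfrak n}=\bar k$ and $s$ maps to $s(0)\ne0$ there, $s\notin\bar{\mathfrak n}$. So the maximal ideal of $\bar B_{\bar{\mathfrak n}}$ is generated by the $m$ elements $x_i$, and $\dim\bar B_{\bar{\mathfrak n}}=m$.

We shall take $u=Mz$ with an $m\times N$ matrix $M$. Each condition below holds for all $M$ in some nonempty Zariski open subset of $\mathrm{Mat}_{m\times N}(\bar k)$ ("for general $M$"). Finitely many such sets have nonempty open intersection, and as $k$ is infinite, this contains a matrix with entries in $k$. That matrix is our $M$.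

**Step 2: a dimension count.** Let $Z$ be a locally closed subset of $\bar k^N\setminus\{0\}$ or of $\mathbf P^{N-1}$, of dimension at most $m-1$. We claim that for general $M$ there is no $\zeta\in Z$ with $M\zeta=0$. For fixed $\zeta\ne0$, the equation $M\zeta=0$ is a set of $m$ independent linear equations on $M$. So the set of pairs $(\zeta,M)$ with $\zeta\in Z$ and $M\zeta=0$ has dimension at most $m-1+m(N-1)=mN-1$. The closure of its image in $\mathrm{Mat}_{m\times N}(\bar k)$ is not everything.

**Step 3: property (a), finiteness.** Let $I\subset\bar k[Z_1,\dots,Z_N]$ be the ideal of $X$, and $I^{\rm top}$ the homogeneous ideal formed by $0$, the leading forms (homogeneous parts of highest degree) of elements of $I$, and their sums. In each degree the leading forms together with $0$ are already a vector space, so every form in $I^{\rm top}$ of degree $c$ is $0$ or the leading form of an element of $I$ of degree $c$. The zero set $X_\infty\subset\mathbf P^{N-1}$ of $I^{\rm top}$ is the part at infinity of the closure of $X$ in $\mathbf P^N$. It is a proper closed subset of an irreducible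 variety of dimension $m$, so $\dim X_\infty\le m-1$. By Step 2, for general $M$ the linear forms $\ell_1,\dots,\ell_m$ given by the rows of $M$ have no common zero on $X_\infty$. By the projective Nullstellensatz there is $r$ such that all monomials of degree at least $r$ lie in $(\ell_1,\dots,\ell_m)+I^{\rm top}$. So a monomial of degree $c\ge r$ is $\sum\ell_ia_i$ plus a form of degree $c$ in $I^{\rm top}$, with forms $a_i$ of degree $c-1$. Modulo $I$, it is therefore $\sum\ell_ia_i$ plus a polynomial of degree less than $c$. In $\bar B$ this means that it is $\sum u_ia_i(z)$ plus terms of degree less than $c$. By induction on $c$, $\bar B$ is spanned over $\bar k[u]$ by the monomials in $z$ of degree less than $r$. So $\bar B$ is finite over $\bar k[u]$.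

For $M$ over $k$, $\bar k[u]$ is integral over $k[u]$. So $B\subset\bar B$ is integral over $k[u]$, and, being finitely generated as an algebra, it is a finite module.

**Step 4: property (b), coordinates.** We have $\mathfrak n/\mathfrak n^2=\mathfrak nB_{\mathfrak n}/\mathfrak n^2B_{\mathfrak n}$, which is spanned by the classes of $x_1,\dots,x_m$. The map $\mathfrak n/\mathfrak n^2\to\mathfrak m/\mathfrak m^2$ takes these to a basis, so it is an isomorphism and $\dim_k\mathfrak n/\mathfrak n^2=m$. The classes of the $z_i$ span $\mathfrak n/\mathfrak n^2$; write them as $\sum_jc_{ij}x_j$ with an $N\times m$ matrix $c$ of rank $m$. The classes of $u=Mz$ form a basis if and only if $\det(Mc)\ne0$, a nonempty open condition. For such $M$ over $k$, the linear parts of $u_1,\dots,u_m$ in $\mathfrak m/\mathfrak m^2$ are independent, so the $u_j$ are Nash coordinates.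

We also note for Step 5: by Nakayama $\mathfrak nB_{\mathfrak n}=(u)B_{\mathfrak n}$, so $s'\mathfrak n\subset(u)B$ for some $s'\in B\setminus\mathfrak n$. As before, $s'$ is a unit in $\bar B_{\bar{\mathfrak n}}$, so the localization of $\bar B/(u)$ at the point $0$ is $\bar k$.

**Step 5: property (c), reducedness.** Let $\Sigma=\operatorname{Sing}X$. It does not contain $0$ and has dimension at most $m-1$. By Step 2, for general $M$ no point of $\Sigma$ satisfies $M\zeta=0$.

Let $X^\circ=X\setminus(\Sigma\cup\{0\})$, nonempty and open in $X$ since $m\ge1$, hence smooth and irreducible of dimension $m$. Let $W=\{(\zeta,M):\zeta\in X^\circ,\ M\zeta=0\}$. The equations are $m$ independent linear equations on $M$ at each $\zeta$, so with these equations $W$ is a vector bundle of rank $m(N-1)$ over $X^\circ$. Hence it is smooth and irreducible of dimension $m+m(N-1)=mN$. Apply generic smoothness (Hartshorne, *Algebraic Geometry*, III.10.7; characteristic $0$) to the projection $W\to\mathrm{Mat}_{m\times N}(\bar k)$, a space of the same dimension. For general $M$ the scheme-theoretic fibre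 $X^\circ\cap\{M\zeta=0\}$ is empty or smooth of dimension $0$, hence reduced.

Now take $M$ over $k$ with all the general properties. The algebra $\bar B/(u)$ is finite-dimensional over $\bar k$ by (a), so it is the product of its localizations at its points. It has no point on $\Sigma$, is reduced at its points in $X^\circ$, and is $\bar k$ at $0$ by Step 4. A reduced local finite-dimensional $\bar k$-algebra is $\bar k$. So $(B/(u)B)\otimes_k\bar k=\bar B/(u)\cong\bar k^{\,e}$. $\square$

## 9. Proof of Proposition 5: separating sheets and absorbing a denominator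

If $h_0$ is a unit, take $w=x$ and $p_j=0$. If $n=1$, then $h_0=\text{unit}\cdot x^d$; take $w=x$ and for $p_j$ the Taylor polynomial of $F_j$ of degree less than $d$. (The quotients by $h_0$ are Nash by (N0).) From now on $n\ge2$, $m=n-1$ and $h_0(0)=0$.

We carry one example along.

**Example 2.** Let $n=2$, variables $(x,t)$, $s=\sqrt{1+x}$, $h_0=h=t-xs$, $F=s$. With $w=(x,t)$ the proposition's conclusion is false. If $s-p(x,t)\in(t-xs)$, then $s=p(x,xs)=p_0(x)+p_1(x)\,xs$ with polynomials $p_0,p_1$, because $s^2=1+x$. As $1,s$ are independent over $k(x)$, this forces $xp_1=1$, which is impossible.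

**Step 1: from germs to a finitely generated algebra.** After a linear change of coordinates, which is allowed by (N1), $h_0$ is regular in $t:=x_n$ of some order $d\ge1$: choose a direction on which the lowest homogeneous form of $h_0$ does not vanish. By Lemma 2, $h_0\mathcal N_n=h\mathcal N_n$ with $h=t^d+\sum b_it^{d-i}$, and
$$F_j\equiv R_j(t)\ \bmod h\mathcal N_n,\qquad R_j(T)=\sum_{i<d}a_{ji}T^i,$$
with all $b_i,a_{ji}\in\mathcal N_m$. Apply Lemma 3 to the germs $b_i,a_{ji}$ and then Lemma 4. This gives $B$ containing all $b_i,a_{ji}$, and $u=(u_1,\dots,u_m)$. Then $(u,t)$ are Nash coordinates in $n$ variables. Put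
$$A=k[u],\qquad C=B[T]/\bigl(h(T)\bigr),\qquad h(T)=T^d+\sum b_iT^{d-i}.$$
$C$ is finite over $B$, so it is a finite $A$-module.

In Example 2, $B=k[s]$, $u=x$, $A=k[x]$, and $C=B[T]/(T-xs)=k[s]$.

**Step 2: a generator over the origin of $\operatorname{Spec}A$.** We look for a shear $T+y$, $y\in B$, that generates the fibre $\bar C=C/(u)C$. Let $\bar A=B/(u)B$; then $\bar C=\bar A[T]/(\bar h)$. By Lemma 4(c), $\bar A\otimes_k\bar k=\bar k^{\,e}$, and
$$\bar C\otimes_k\bar k=\prod_{j=1}^e\bar k[T]/(h_j),\qquad h_j\in\bar k[T]\text{ monic of degree }d .$$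
The factors are the sheets over the origin. The set of $(y_1,\dots,y_e)\in\bar k^{\,e}$ for which the polynomials $h_j(W-y_j)$ are pairwise coprime is the complement of the finitely many hyperplanes $y_i+\rho=y_j+\rho'$, where $i\ne j$ and $\rho,\rho'$ are roots of $h_i,h_j$. So it is nonempty and Zariski open. A $k$-basis of $\bar A$ is a $\bar k$-basis of $\bar k^{\,e}$, and $k$ is infinite, so this set contains an element of $\bar A$. Lift it to $y\in B$ and put $w_0=T+y\in C$.

In the $j$-th factor, $w_0$ becomes $W=T+y_j$, and $\bar k[T]/(h_j(T))=\bar k[W]/(h_j(W-y_j))$. These moduli are pairwise coprime, so by the Chinese remainder theorem $\bar k[W]\to\bar C\otimes_k\bar k$, $W\mapsto w_0$, is surjective. Let $D=\dim_k\bar C$. By Cayley–Hamilton, $1,w_0,\dots,w_0^{D-1}$ span $\bar C\otimes_k\bar k$ over $\bar k$. Hence they span $\bar C$ over $k$.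

In Example 2 the fibre has two sheets, $s=1$ and $s=-1$, with $h_1=h_2=T$. With $y=0$ they are not separated; this is the node. With $y=s$ we get $y_1=1$, $y_2=-1$ and $w_0=xs+s=(1+x)s$.

**Step 3: a generator after inverting one polynomial.** The finite $A$-module $C/\sum_{i<D}Aw_0^i$ equals $(u)$ times itself, by Step 2. By Nakayama its localization at the maximal ideal $(u)$ of $A$ vanishes. Being finitely generated, it is killed by some $q\in A$ with $q(0)\ne0$. Thus
$$C_q=A_q[w_0].\tag{2}$$

In Example 2, $C=A\oplus As$ and $A[w_0]=A\oplus A(1+x)s$, so $q=1+x$ works, and $s=w_0/q$ has a real denominator. Equation (2) would only give rational functions of $u$ and $w_0$. The next step turns them into polynomials.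

**Step 4: absorbing the denominator.** We change the generator again so that $1/q$ itself becomes a polynomial in the coordinates. As $C$ is finite over $A$, there is an equation
$$w_0^K+c_1w_0^{K-1}+\dots+c_K=0,\qquad c_i\in A,\ K\ge1 .$$
Put $v=w_0+1/q\in C_q$, so $qw_0=qv-1$. Let $A[v]$ be the subring of $C_q$ generated by the image of $A$ and $v$. Multiply the equation by $q^K$:
$$(qv-1)^K+qc_1(qv-1)^{K-1}+\dots+q^Kc_K=0 .$$
Every term of the expansion except $(-1)^K$ lies in $q\,A[v]$. So $(-1)^K\in q\,A[v]$, that is, $1/q\in A[v]$. Then $w_0=v-1/q\in A[v]$, and (2) gives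
$$C_q=A[v]=k[u_1,\dots,u_m,v].\tag{3}$$

In Example 2 the equation is $w_0^2-(1+x)^3=0$, that is, $w_0^2-q^3=0$, and we get $(qv-1)^2-q^5=0$, or $1=q(2v-qv^2+q^4)$. So $1/q=\varrho(x,v):=2v-(1+x)v^2+(1+x)^4$, and $s=w_0/q=\varrho\,(v-\varrho)$ is a polynomial in $x$ and $v$.

**Step 5: back to germs.** By (3) there are polynomials $P_j\in k[U_1,\dots,U_m,V]$ with $R_j(T)=P_j(u,v)$ in $C_q$. The homomorphism $B[T]\to\mathcal N_n$, $T\mapsto t$, sends $h(T)$ to $h$, so it induces $C\to\mathcal N_n/h\mathcal N_n$. As a germ, $q=q(u)$ has value $q(0)\ne0$ at the origin, so it is a unit of $\mathcal N_n$ and the map extends to $C_q$. It sends $v$ to the class of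
$$\tilde v=t+y+\frac1q\in\mathcal N_n,\qquad y,\ 1/q\in\mathcal N_m .$$
Thus $F_j\equiv R_j(t)\equiv P_j(u,\tilde v)$ modulo $h\mathcal N_n=h_0\mathcal N_n$. The germs $y$ and $1/q$ do not depend on $t$, so $\partial\tilde v/\partial t=1$ in the coordinates $(u,t)$, and
$$w=(u_1,\dots,u_m,\ \tilde v-\tilde v(0))$$
are Nash coordinates. With $p_j(W_1,\dots,W_n)=P_j(W_1,\dots,W_m,W_n+\tilde v(0))$ we have $F_j-p_j(w)\in h_0\mathcal N_n$ for all $j$. This proves Proposition 5, and with it Theorem A. $\square$

In Example 2, $\tilde v=t+s+1/(1+x)$, $\tilde v(0)=2$, and $s\equiv\varrho(x,\tilde v)\bigl(\tilde v-\varrho(x,\tilde v)\bigr)$ modulo $(t-xs)$. To check this directly, put $t=xs$ and $q=1+x=s^2$. Then $\tilde v=qs+1/q$, so $q\tilde v^2=q^4+2qs+1/q$, and $\varrho=2qs+2/q-q^4-2qs-1/q+q^4=1/q$. Hence $\varrho(\tilde v-\varrho)=\frac1q\cdot qs=s$.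

## 10. Prescribed jets, ideals, and the failure for maps to $\mathbf K^r$

**Theorem B.**

1. In Theorem A, for any prescribed $N\ge1$ one can choose $\sigma\equiv\mathrm{id}$ mod $\mathfrak m^{N+1}$.
2. A $\mathbf K$-analytic germ is $C^\omega$-equivalent to a polynomial if and only if it is $C^\omega$-equivalent to a Nash germ. If $f(0)=0$ and $f$ is critical at $0$, it suffices that $f-g\in\mathfrak mJ(f)^2$ for some Nash germ $g$.
3. For $0\ne h_0\in\mathcal N_n$ and $F_1,\dots,F_r\in\mathcal N_n$ there are Nash coordinates $w$ and polynomials $p_j$ with $F_j-p_j(w)\in h_0\mathcal N_n$ for all $j$. Consequently every ideal of $\mathcal N_n$ with $r$ generators is, in suitable Nash coordinates, generated by $r$ polynomials.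
4. Theorem A fails for vector-valued germs: for all $n\ge1$, $r\ge2$ there is a Nash map germ $(\mathbf K^n,0)\to(\mathbf K^r,0)$ that is not of the form $p\circ\sigma$ with $p$ a polynomial map and $\sigma$ an analytic diffeomorphism germ.

*Proof of 1.* We move a Taylor polynomial of $\sigma$ into $p$. Let $f=p\circ\sigma$ as in Theorem A, and let $T$ be the Taylor polynomial map of $\sigma$ of degree $N$. It is a polynomial map with $T(0)=0$ and invertible differential at $0$, so its local inverse is Nash by (N1). Then $f=(p\circ T)\circ(T^{-1}\circ\sigma)$. Here $p\circ T$ is a polynomial that vanishes at $0$, and $T^{-1}\circ\sigma$ is a Nash diffeomorphism germ. Since $\sigma\equiv T$ mod $\mathfrak m^{N+1}$, we have $T^{-1}\circ\sigma\equiv T^{-1}\circ T=\mathrm{id}$ mod $\mathfrak m^{N+1}$.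

*Proof of 2.* Polynomials are Nash, and Theorem A gives the converse. Now let $f(0)=0$, let $f$ be critical at $0$, and let $g$ be Nash with $g-f\in\mathfrak mJ(f)^2$. Then $g(0)=0$, and $g=f\circ\sigma$ with an analytic diffeomorphism germ $\sigma$ by Lemma 1. Theorem A gives $g=p\circ\tau$, so $f=p\circ\tau\circ\sigma^{-1}$.

*Proof of 3.* The first statement is Proposition 5. For the second, let $I=(F_1,\dots,F_r)$; the case $I=0$ is clear. If $I\ne0$, choose $0\ne h_0\in(\mathfrak m\cap\mathcal N_n)I$, for example $x_1F_j$ with $F_j\ne0$. With $w$ and $p_j$ from the first statement, $p_j(w)\in F_j+h_0\mathcal N_n\subset I$ and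
$$I=\bigl(p_1(w),\dots,p_r(w)\bigr)+(\mathfrak m\cap\mathcal N_n)I .$$
As $I$ is finitely generated and $\mathcal N_n$ is local, Nakayama gives $I=(p_1(w),\dots,p_r(w))$.

*Proof of 4.* The idea is that the two components can be made to satisfy the equation of a curve that polynomials cannot parametrize. Let $a(s)=\sqrt{1+s^3}-1$ with $a(0)=0$, and consider the Nash map germ $\Phi=(x_1,a(x_1),0,\dots,0)$. Suppose $\Phi=p\circ\sigma$ with $p=(p_1,p_2,\dots)$ polynomial. Composing $(a(x_1)+1)^2=1+x_1^3$ with $\sigma^{-1}$ gives $(p_2+1)^2=1+p_1^3$ near $0$, hence as polynomials. Moreover $p_1$ is nonconstant, because $p_1\circ\sigma=x_1$. Restrict to a line on which $p_1$ is nonconstant. This gives one-variable polynomials $\alpha$ (nonconstant) and $\beta$ with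
$$\beta^2=1+\alpha^3 .$$
Comparing degrees, $2\deg\beta=3\deg\alpha$, so $\deg\alpha=2l$ and $\deg\beta=3l$ with $l\ge1$. The equation also shows $\gcd(\alpha,\beta)=1$. Differentiating gives $2\beta\beta'=3\alpha^2\alpha'$, so $\beta$ divides $\alpha^2\alpha'$ and therefore $\alpha'$. But $\alpha'\ne0$ and $\deg\beta=3l>2l-1=\deg\alpha'$, a contradiction. $\blacksquare$
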